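\title{Finite simple groups of bounded Engel depth}

\begin{abstract}
Every finite group satisfies a law $[x,{}_ry]=[x,{}_sy]$ with $s>r\ge 0$, and the least possible $r$ is its Engel depth. We prove that for each $r$ only finitely many nonabelian finite simple groups have Engel depth at most $r$. The classification of finite simple groups reduces the statement to the alternating groups, the groups $\mathrm{PSL}(2,q)$ and the Suzuki groups. In $\mathrm{PSL}(2,q)$ the commutator map induces a quadratic map of $\mathbb F_q$, and the Hasse--Weil bound, applied to a tower of quadratic extensions, shows that the depth exceeds $\frac12\log_2q-\log_2(\frac12\log_2q)$. For the Suzuki groups we build long backward orbits of the commutator map over a field of Hahn series with a square root of Frobenius, and transfer them to finite fields by Hrushovski's theorem on intersections with graphs of Frobenius. We also give an exact formula for the depth of $\mathrm{PSL}(2,2^n)$; it is at most $n+1$, with equality when $n$ is a power of $2$.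
\end{abstract}

\section{Introduction}

For elements of a group write $[a,b]=a^{-1}b^{-1}ab$ and $a^b=b^{-1}ab$, and define iterated commutators by
\[
[x,{}_0y]=x,\qquad [x,{}_ny]=[[x,{}_{n-1}y],y]\quad(n\ge1).
\]
In a finite group $G$ the sequence $x,\ [x,y],\ [x,{}_2y],\dots$ is eventually periodic. There are only finitely many pairs $(x,y)$, so $G$ satisfies a law
\begin{equation}\label{eq:law}
[x,{}_ry]=[x,{}_sy]\qquad\text{for all }x,y\in G
\end{equation}
for some integers $s>r\ge0$. The least $r$ for which \eqref{eq:law} holds with some $s>r$ is the \emph{Engel depth} of $G$, written $\operatorname{depth}G$, and $V_r$ denotes the class of finite groups of Engel depth at most $r$.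

The depth ignores the cycles in which these sequences end and measures their tails: it is the largest number of steps that one of them takes before it enters its cycle (Lemma~\ref{lem:basic}). Taking $y=1$ shows that only the trivial group has depth $0$. In a nilpotent group of class $c$ every sequence reaches $1$ after at most $c$ steps and stays there, so the depth is the least $r$ for which the Engel law $[x,{}_ry]=1$ holds, and it is at most $c$. In $S_3$ there are other cycles. If $y$ is a transposition, then $[x,y]\in A_3$ and $[z,y]=z^{-2}=z$ for $z\in A_3$. If $y$ is a $3$-cycle, then $[x,{}_2y]=1$, and $[x,y]=y^2\ne1$ for a transposition $x$. So $S_3$ has depth $2$. The depth thus extends to all finite groups the length of the shortest Engel law of a nilpotent group, and one may ask how much of the structure of $G$ a bound on the depth controls.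

It is known that finite groups of depth at most $2$ are soluble, while there are nonabelian simple groups of depth $3$, for example $\mathrm{PSL}(2,4)$ and $\mathrm{PSL}(2,8)$. The classes $V_r$ are not varieties, but they are closed under subgroups, quotients and finite direct products, and they are expected to share some properties with varieties. A theorem of H.~Heineken and P.~M.~Neumann states that a nontrivial variety of groups, that is, one defined by laws that do not hold in all groups, contains only finitely many of the simple groups $\mathrm{PSL}(2,q)$ and $Sz(q)$. This applies to each single law \eqref{eq:law}, which fails in dihedral $2$-groups of large order (Example~\ref{ex:dihedral}). It does not apply to $V_r$, where $s$ may grow with the group. The following statement is conjectured in \cite{engel}, and it is our main result.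

\begin{theorem}\label{thm:main}
For every $r\ge0$, the class $V_r$ contains only finitely many nonabelian finite simple groups, up to isomorphism.
\end{theorem}

Equivalently, the Engel depth of a nonabelian finite simple group tends to infinity with its order. A \emph{section} of $G$ is a quotient of a subgroup of $G$. Since $V_r$ is closed under sections, we may take for $\mathcal S_r$ below the set of nonabelian simple groups in $V_r$.

\begin{corollary}\label{cor:sections}
For each $r$ there is a finite set $\mathcal S_r$ of nonabelian simple groups such that every nonabelian simple section, in particular every nonabelian composition factor, of every group in $V_r$ lies in $\mathcal S_r$.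
\end{corollary}

Alternating groups of large degree contain dihedral $2$-groups of large depth, and classical groups of large rank contain large alternating groups. This argument says nothing about groups of bounded rank: the Sylow subgroups of $\mathrm{PSL}(2,2^n)$, for instance, are abelian, so its nilpotent sections have depth at most $1$. By the classification, two families of small rank remain, and they carry the substance of the proof.

\begin{theorem}\label{thm:A}
If $r\ge2$ and $q\ge(r-1)^24^r$ is a prime power, then $\mathrm{PSL}(2,q)\notin V_r$. Consequently, for all $q\ge4$,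
\[
\operatorname{depth}\mathrm{PSL}(2,q)>\tfrac12\log_2q-\log_2\bigl(\tfrac12\log_2q\bigr).
\]
\end{theorem}

\begin{theorem}\label{thm:B}
For every $r$, we have $Sz(2^{2n+1})\notin V_r$ for all sufficiently large $n$.
\end{theorem}

In characteristic $2$ the depth of $\mathrm{PSL}(2,q)$ can be computed exactly. The next theorem is not needed for Theorem~\ref{thm:main}; it shows that for even $q$ the depth has the order of magnitude $\log q$ given by Theorem~\ref{thm:A}.

\begin{theorem}\label{thm:C}
Let $q=2^n$, $n\ge2$. For $c\in\mathbb F_q^*$ let $A_c(\beta)=c(\beta^2+\beta)$, an $\mathbb F_2$-linear map of $\mathbb F_q$, and let $k(c)$ be the least $k$ with $\ker A_c^k=\ker A_c^{k+1}$. Then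
\[
\operatorname{depth}\mathrm{PSL}(2,2^n)=1+\max_{c\ne0}k(c)\le n+1,
\]
and the depth equals $n+1$ if $n$ is a power of $2$.
\end{theorem}

A long tail is best built from its end. We choose an element that is visibly not periodic under $x\mapsto[x,y]$ and then solve $[x',y]=x$ for $x'$ repeatedly (Section~\ref{sec:tails}). In $\mathrm{PSL}(2,q)$ each backward step is a quadratic equation over $\mathbb F_q$. If such an equation is solvable about half of the time, and there are about $q$ choices of $y$ up to conjugacy, one expects to go back about $\log_2q$ steps. The Hasse--Weil bound yields about half of this (Section~\ref{sec:psl}). For even $q$ the quadratic map is additive, which gives Theorem~\ref{thm:C} (Section~\ref{sec:even}). The Suzuki groups are defined by equations that involve a field automorphism depending on $q$. We solve the backward steps once, over an infinite valued field where they become contraction problems, and transfer the solution to finite fields by a theorem of Hrushovski (Section~\ref{sec:suzuki}); this is the only use of that theorem. The classification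 of finite simple groups enters only in Section~\ref{sec:cfsg}.

\section{Tails and backward orbits}\label{sec:tails}

For $y\in G$ let $f_y(x)=[x,y]$, so that $[x,{}_ny]=f_y^n(x)$. A point is \emph{periodic} for a map of a set to itself if some positive iterate of the map fixes it.

\begin{lemma}\label{lem:basic}
Let $G$ be a finite group and $r\ge0$.
\begin{enumerate}
\item[(a)] $G\in V_r$ if and only if $[x,{}_ry]$ is $f_y$-periodic for all $x,y\in G$. Thus $G\notin V_r$ as soon as $[x,{}_ry]\ne[x,{}_jy]$ for some $x,y$ and all $j>r$.
\item[(b)] If $H$ is a section of $G$, then $\operatorname{depth}H\le\operatorname{depth}G$.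
\item[(c)] Let $U\le B\le G$ be subgroups with $[B,B]\le U$. If there are $x\in G$ and $y\in B$ with $[x,{}_ry]\in B\setminus U$, then $G\notin V_r$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $[x,{}_{r'}y]=[x,{}_{s'}y]$ is a law with $r'\le r$ and $r'<s'$, apply $f_y^{\,r-r'}$ to both sides: $f_y^{\,s'-r'}$ fixes $[x,{}_ry]$. Conversely, if every $[x,{}_ry]$ is periodic and $m$ is a common multiple of the finitely many periods, then \eqref{eq:law} holds with $s=r+m$.

(b) A law of $G$ holds in subgroups and quotients.

(c) The map $f_y$ sends $B$ into $[B,B]\le U$, so $[x,{}_jy]\in U$ for all $j>r$, and (a) applies.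
\end{proof}

\begin{example}\label{ex:dihedral}
Let $\langle x,y\rangle$ be the dihedral group of order $2^{k+1}$, $k\ge2$, with $x$ of order $2^k$, $y^2=1$ and $x^y=x^{-1}$. Then $[x^i,y]=x^{-i}(x^i)^y=x^{-2i}$, so $[x,{}_my]=x^{(-2)^m}$. Hence $[x,{}_{k-1}y]\ne1=[x,{}_jy]$ for $j\ge k$, and the depth is at least $k$.
\end{example}

\begin{lemma}\label{lem:alt}
If $k\ge2$ and $n\ge2^k+2$, then $\operatorname{depth}A_n\ge k$. In particular $\operatorname{depth}A_n\to\infty$.
\end{lemma}

\begin{proof}
The group $S_{n-2}$ embeds in $A_n$ (multiply the odd permutations by the transposition of the last two points), and it contains the symmetry group of a regular $2^k$-gon, which is the group of Example~\ref{ex:dihedral}. Apply Lemma~\ref{lem:basic}(b).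
\end{proof}

For $\mathrm{PSL}(2,q)$ and $Sz(q)$ we use part (c) of Lemma~\ref{lem:basic}, with $B$ the triangular matrices, $U$ the unitriangular ones and $y$ diagonal. A tail of length $2$ is easy to find: if $J$ inverts $y$, then $[J,y]=(y^{-1})^Jy=y^2$, which lies in $B\setminus U$ for most $y$. The task is to prolong such a tail backward. The identity
\begin{equation}\label{eq:back}
[x,y]=(y^{-1})^x\,y
\end{equation}
describes one backward step. An element $z$ has a preimage under $f_y$ if and only if $zy^{-1}$ is conjugate to $y^{-1}$, and then the preimages form a coset $C_G(y)x$. To go back further we must choose the preimage $x'$ in this coset so that $x'y^{-1}$ is again conjugate to $y^{-1}$. In both families the diagonal subgroup, which centralizes $y$, is parametrized by one field element, and the conjugacy condition will amount to one equation. So each backward step is one equation in one unknown, and the difficulty is to solve $r$ such equations in succession in a finite field.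

\section{The groups $\mathrm{PSL}(2,q)$}\label{sec:psl}

\subsection{A quadratic map on the field}

Let $y$ be diagonal and let $T$ be the diagonal subgroup of $\mathrm{SL}_2$. The map $f_y$ is constant on the cosets $Tx$ and commutes with conjugation by $T$, so it should be governed by a function that is constant on the double cosets $TxT$. The product of the off-diagonal entries is such a function.

\begin{lemma}\label{lem:beta}
Let $k$ be a field, $\lambda\in k^*$, $y=\operatorname{diag}(\lambda,\lambda^{-1})$ and $c=-(\lambda-\lambda^{-1})^2$. For $x=\begin{pmatrix}a&b\\e&d\end{pmatrix}\in\mathrm{SL}_2(k)$ put $\beta=\beta(x)=be$. Then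
\[
[x,y]=\begin{pmatrix}1+\beta(1-\lambda^2)&bd(\lambda^{-2}-1)\\ ae(\lambda^2-1)&1+\beta(1-\lambda^{-2})\end{pmatrix},
\qquad \beta([x,y])=c\,\beta(\beta+1).
\]
\end{lemma}

\begin{proof}
We have
\[
[x,y]=x^{-1}x^y=\begin{pmatrix}d&-b\\-e&a\end{pmatrix}\begin{pmatrix}a&b\lambda^{-2}\\e\lambda^2&d\end{pmatrix}
=\begin{pmatrix}ad-be\lambda^2&bd(\lambda^{-2}-1)\\ae(\lambda^2-1)&ad-be\lambda^{-2}\end{pmatrix},
\]
and $ad=1+\beta$. The product of the off-diagonal entries is $ad\cdot be\cdot(2-\lambda^2-\lambda^{-2})=c\beta(\beta+1)$.
\end{proof}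

The quadratic map $\beta\mapsto c\beta(\beta+1)$ fixes $0$ and sends $-1$ to $0$. So $-1$ is never periodic, and backward orbits of $-1$ give tails in the group.

\begin{lemma}\label{lem:goal}
Let $r\ge1$. Suppose that $\lambda\in\mathbb F_q^*$ satisfies $\lambda^4\ne1$, and that there are $\gamma_0=-1,\gamma_1,\dots,\gamma_{r-1}\in\mathbb F_q$ with
\begin{equation}\label{eq:gamma}
\gamma_{i+1}^2+\gamma_{i+1}=\gamma_i/c\qquad(0\le i\le r-2),
\end{equation}
where $c=-(\lambda-\lambda^{-1})^2$. Then $\mathrm{PSL}(2,q)\notin V_r$.
\end{lemma}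

\begin{proof}
Let $y=\operatorname{diag}(\lambda,\lambda^{-1})$ and $x=\begin{pmatrix}1&\gamma_{r-1}\\1&1+\gamma_{r-1}\end{pmatrix}$. By Lemma~\ref{lem:beta} and \eqref{eq:gamma}, $\beta([x,{}_ny])=\gamma_{r-1-n}$ for $0\le n\le r-1$. Apply Lemma~\ref{lem:beta} to $[x,{}_{r-1}y]$, for which $\beta=-1$ and hence $ad=0$. It shows that $[x,{}_ry]$ is upper or lower triangular with diagonal $(\lambda^2,\lambda^{-2})$. Let $B$ and $U$ be the images in $\mathrm{PSL}(2,q)$ of the corresponding triangular and unitriangular groups. As $\lambda^2\ne\pm1$, the image of $[x,{}_ry]$ lies in $B\setminus U$, and Lemma~\ref{lem:basic}(c) applies.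
\end{proof}

\begin{example}[The first steps]\label{ex:first}
Put $\nu=\lambda^2-1$, so that $-1/c=\lambda^2/(\lambda^2-1)^2=(1+\nu)/\nu^2$. The first equation in \eqref{eq:gamma} reads $\gamma_1^2+\gamma_1=(1+\nu)/\nu^2$ and always has the solution
\[
\gamma_1=1/\nu .
\]
The other solution $-1-1/\nu$ arises from this one by $\lambda\mapsto\lambda^{-1}$, so nothing is lost by this choice. Thus $\mathrm{PSL}(2,q)\notin V_2$ whenever the cyclic group $\mathbb F_q^*$ has order not dividing $4$, that is, for $q=4$ and $q\ge7$. Since $\mathrm{PSL}(2,5)\cong\mathrm{PSL}(2,4)$,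
\begin{equation}\label{eq:three}
\operatorname{depth}\mathrm{PSL}(2,q)\ge3\qquad\text{for all }q\ge4 .
\end{equation}
For $q=4$ and $\lambda=\omega$ with $\omega^2+\omega+1=0$ we get $c=1$, $\nu=\omega$, and $\beta$ takes the values $\omega^2,1,0,0,\dots$ along the orbit.

The second equation is the first that can fail. Let $q$ be even and $w=\gamma_1$. As $\lambda$ runs through $\mathbb F_q\setminus\mathbb F_2$, so does $w$, and the equation is
\[
\gamma_2^2+\gamma_2=w^3+w^2 .
\]
The trace $\mathrm{Tr}\colon\mathbb F_q\to\mathbb F_2$ vanishes on the left side. For $q=8$ the element $w$ is a root of $X^3+X+1$ or of $X^3+X^2+1$. In the first case $\mathrm{Tr}(w)=0$ and $w^3+w^2=w^2+w+1$ has trace $\mathrm{Tr}(1)=1$; in the second case $w^3+w^2=1$. So there is no solution over $\mathbb F_8$. For large $q$ we must find points on this curve in the $(w,\gamma_2)$-plane, and on the curves defined by the later equations.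
\end{example}

\subsection{A tower of function fields}

We now treat $\lambda$ as an indeterminate. We recall the facts on function fields that we use. Let $k$ be $\mathbb F_q$ or $\overline{\mathbb F}_q$. A \emph{function field} $F/k$ is a finite extension of a rational function field over $k$. Its \emph{places} $P$ correspond to the normalized discrete valuations $v_P$ of $F$ that are trivial on $k$, and $P$ is \emph{rational} if its residue field is $k$; then $f\mapsto f(P)$ is a ring homomorphism to $k$ on the elements without pole at $P$. In an extension $F'/F$ of degree $m$, the products of ramification index and residue degree over the places above $P$ add up to $m$. So at most $m$ places lie above $P$, and if one of them has ramification index $m$ ($P$ is \emph{totally ramified}), it is the only one and has the same residue field as $P$.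
\begin{enumerate}
\item[(F1)] Over $\overline{\mathbb F}_q$, a nonzero function has as many zeros as poles, counted with multiplicity.
\item[(F2)] (Riemann--Hurwitz.) If $F'/F$ is a separable quadratic extension of function fields over $\overline{\mathbb F}_q$ with genera $g',g$, then $2g'-2=2(2g-2)+\sum_Pd_P$, the sum over the ramified places of $F$. If $q$ is odd and $F'=F(z)$ with $z^2=h$, then $P$ ramifies exactly when $v_P(h)$ is odd, and $d_P=1$. If $q$ is even and $F'=F(z)$ with $z^2+z=u$, then $P$ is unramified when $v_P(u)\ge0$, and $d_P=m+1$ when $v_P(u)=-m<0$ with $m$ odd.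
\item[(F3)] (Hasse--Weil.) If $\mathbb F_q$ is algebraically closed in the function field $F/\mathbb F_q$ and $g$ is the genus of $F\overline{\mathbb F}_q$, then $F$ has at least $q+1-2g\sqrt q$ rational places.
\end{enumerate}

Let $F_1=\mathbb F_q(\lambda)$ with $\nu=\lambda^2-1$ if $q$ is odd, and let $F_1=\mathbb F_q(\nu)$ if $q$ is even. In both cases $\nu$ has only simple zeros, and they are rational places: $\lambda=1$ and $\lambda=-1$ for odd $q$, and $\nu=0$ for even $q$. For even $q$ the variable $\lambda$ would give $\nu=(\lambda+1)^2$ a double zero and spoil the parity argument below. It is also not needed, because every value of $1+\nu$ in $\mathbb F_q$ has a square root in $\mathbb F_q$. Put $\gamma_1=1/\nu$. Since $1/c=-(\gamma_1^2+\gamma_1)$, the remaining equations \eqref{eq:gamma} become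
\begin{equation}\label{eq:tower}
\gamma_{i+1}^2+\gamma_{i+1}=u_i,\qquad u_i=-\gamma_i(\gamma_1^2+\gamma_1)\qquad(i\ge1),
\end{equation}
and we define $F_{i+1}=F_i(\gamma_{i+1})$ with $\gamma_{i+1}$ a root of \eqref{eq:tower} in a fixed algebraic closure. To apply (F3) we have to know that the constant field does not grow in the tower, and we need the genus. The zeros of $\nu$ control both.

\begin{lemma}\label{lem:ram}
Let $k$ be $\mathbb F_q$ or $\overline{\mathbb F}_q$, and $i\ge1$.
\begin{enumerate}
\item[(a)] $[F_ik:F_1k]=2^{i-1}$. Each zero $P$ of $\nu$ in $F_1k$ is totally ramified in $F_ik$, and the valuation $v_i$ of the place above $P$ satisfies $v_i(\gamma_i)=-(2^i-1)$ and $v_i(u_i)=-(2^{i+1}-1)$.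
\item[(b)] The poles of $\gamma_1,\dots,\gamma_i$ and of $u_i$ lie above zeros of $\nu$.
\item[(c)] $\mathbb F_q$ is algebraically closed in $F_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The statements about the degree, about $P$ and about $\gamma_i$ hold for $i=1$. Assume them for $i$. Then $v_i(\gamma_1)=-2^{i-1}$, so $v_i(u_i)=-(2^i-1)-2^i=-(2^{i+1}-1)$, which is negative and odd. Let $w$ be the valuation of a place of $F_{i+1}k$ above $v_i$, with ramification index $e\le2$, and let $z=\gamma_{i+1}$. From $w(z^2+z)<0$ we get $w(z)<0$, so $2w(z)=w(z^2+z)=-e(2^{i+1}-1)$. Hence $e=2$, the extension has degree $2$, and $w(z)=-(2^{i+1}-1)$.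

(b) The poles of $\gamma_1=1/\nu$ are the zeros of $\nu$. A pole of $u_j$ is a pole of $\gamma_j$ or $\gamma_1$, and a pole of $\gamma_{j+1}$ is a pole of $\gamma_{j+1}^2+\gamma_{j+1}=u_j$. Induct on $j$.

(c) By (a) with $k=\mathbb F_q$, the place of $F_i$ above a zero of $\nu$ has residue field $\mathbb F_q$, and the algebraic closure of $\mathbb F_q$ in $F_i$ embeds in every residue field.
\end{proof}

\begin{lemma}\label{lem:genus}
The genus $g_i$ of $F_i\overline{\mathbb F}_q$ satisfies $2g_i-2\le2^i(2i-3)$.
\end{lemma}

\begin{proof}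
Put $\epsilon_i=(2g_i-2)/2^i$; then $\epsilon_1=-1$ because $g_1=0$. We work over $\overline{\mathbb F}_q$.

Let $q$ be odd. Then $F_{i+1}=F_i(z)$ with $z=2\gamma_{i+1}+1$ and $z^2=h_i:=1+4u_i$. By Lemma~\ref{lem:ram}, $h_i$ has exactly two poles, each of order $2^{i+1}-1$. By (F1) it has at most $2(2^{i+1}-1)$ zeros, so at most $2^{i+2}$ places ramify. By (F2), $2g_{i+1}-2\le2(2g_i-2)+2^{i+2}$, that is, $\epsilon_{i+1}\le\epsilon_i+2$, and $\epsilon_i\le2i-3$.

Let $q$ be even. Then $u_i$ has a single pole, of odd order $2^{i+1}-1$. By (F2), $2g_{i+1}-2=2(2g_i-2)+2^{i+1}$, so $\epsilon_{i+1}=\epsilon_i+1$ and $\epsilon_i=i-2\le2i-3$.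
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $i=r-1\ge1$, so that $q\ge i^24^{i+1}$ and $\sqrt q\ge i2^{i+1}\ge4$. By Lemma~\ref{lem:genus},
\[
\sqrt q-2g_i\ \ge\ i2^{i+1}-2^i(2i-3)-2\ =\ 3\cdot2^i-2\ \ge\ 2^{i+1}.
\]
By (F3) and Lemma~\ref{lem:ram}(c), the number of rational places of $F_i$ is at least
\[
1+\sqrt q\,(\sqrt q-2g_i)\ \ge\ 1+2^{i+3}\ >\ 2^{i+1}+2 .
\]
We discard the places that give a forbidden value of $\lambda$. For odd $q$ these are the rational places above $\lambda=0,\infty$ (at most $2\cdot2^{i-1}$), above $\lambda=\pm1$ (exactly $2$) and above the roots of $\lambda^2=-1$ (at most $2\cdot2^{i-1}$). For even $q$ they are the places above $\nu=0$ (one) and above $\nu=1,\infty$ (at most $2\cdot2^{i-1}$). At most $2^{i+1}+2$ places are discarded, so a rational place $Q$ remains. It gives an element $\lambda(Q)\in\mathbb F_q^*$ with $\lambda(Q)^4\ne1$; for even $q$ this is the square root of $1+\nu(Q)\notin\{0,1\}$. By Lemma~\ref{lem:ram}(b) the values $\gamma_1(Q),\dots,\gamma_{r-1}(Q)\in\mathbb F_q$ are defined, and they satisfy \eqref{eq:gamma}.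 Lemma~\ref{lem:goal} gives the first statement.

For the second, let $q\ge4$, $\ell=\frac12\log_2q\ge1$ and $r=\lfloor\ell-\log_2\ell\rfloor$. If $r\ge2$, then $r-1<\ell$, so $\log_2(r-1)+r\le\log_2\ell+(\ell-\log_2\ell)=\ell$. This says $(r-1)^24^r\le q$, so the depth is at least $r+1>\ell-\log_2\ell$. If $r<2$, then $\ell-\log_2\ell<2$, and \eqref{eq:three} applies.
\end{proof}

\section{The exact depth of $\mathrm{PSL}(2,2^n)$}\label{sec:even}

Let $q=2^n$, $n\ge2$, and $G=\mathrm{SL}_2(q)=\mathrm{PSL}(2,q)$. The map $\beta\mapsto c\beta(\beta+1)$ of Lemma~\ref{lem:beta} is now the additive map $A_c$, whose tails are easy to describe. To obtain the depth, two things must be added: elements $y$ that are not diagonalizable over $\mathbb F_q$, and a proof that the tails of $f_y$ are no longer than $A_c$ predicts.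

\subsection{Tails of $A_c$}
We have $\ker A_c=\mathbb F_2$. The subspaces $\ker A_c^j$ increase strictly until they stabilize at $j=k(c)$, so $1\le k(c)\le n$. By Fitting's lemma, $\mathbb F_q=\ker A_c^{k(c)}\oplus A_c^{k(c)}(\mathbb F_q)$ and $A_c$ is bijective on the second summand, so all points of $A_c^{k(c)}(\mathbb F_q)$ are periodic. The point $1$ is not periodic, since $A_c(1)=0=A_c(0)$.

\subsection{Coordinates adapted to $y$}
Let $y\in G$ have trace $t\ne0$, and put $c=t^2$. The characteristic polynomial $X^2+tX+1$ of $y$ is separable, so $E=\mathbb F_q[y]$ is isomorphic to $\mathbb F_{q^2}$ or to $\mathbb F_q\times\mathbb F_q$. Let $a\mapsto\bar a$ be the nontrivial $\mathbb F_q$-automorphism of $E$, so $\bar y=y^{-1}$ and $y+\bar y=t$, and let $N(a)=a\bar a$ and $\mathrm{Tr}_E(a)=a+\bar a$. In both cases $N\colon E\to\mathbb F_q$ is surjective, and $a$ is invertible if and only if $N(a)\ne0$. As $y$ is not scalar, $\mathbb F_q^2$ is a free $E$-module of rank one, and we identify $M_2(\mathbb F_q)$ with $\operatorname{End}_{\mathbb F_q}(E)$. Let $j$ be the map $a\mapsto\bar a$;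 then $j^2=1$ and $ja=\bar aj$.

We claim that $M_2(\mathbb F_q)=E\oplus Ej$ and that, for $z=a+bj$,
\begin{equation}\label{eq:det}
\det z=N(a)+N(b),\qquad z^{-1}=\bar a+bj\quad\text{if }z\in G .
\end{equation}
If $a+bj=0$, evaluation at $1$ gives $a=b$ and evaluation at $y$ gives $at=0$; so the sum is direct, and both sides have dimension $4$. Next, $(bj)^2=N(b)$ is a scalar and $bj$ is not a scalar for $b\ne0$, so $\operatorname{tr}(bj)=0$ by the Cayley--Hamilton theorem. Hence $\operatorname{tr}z=\mathrm{Tr}_E(a)$, the adjugate of $z$ is $\operatorname{tr}z+z=\bar a+bj$, and $(a+bj)(\bar a+bj)=N(a)+abj+abj+N(b)$. This proves \eqref{eq:det}.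

Put $\beta(z)=N(b)$. If $y$ is diagonal, then $a$ and $bj$ are the diagonal and off-diagonal parts of $z$, and $\beta$ is the function of Lemma~\ref{lem:beta}.

\begin{lemma}\label{lem:evenformula}
For $z=a+bj\in G$ we have
\[
[z,y]=\bigl(1+\beta(z)\,ty\bigr)+t\bar ay^{-1}b\,j,\qquad \beta([z,y])=A_c(\beta(z)).
\]
\end{lemma}

\begin{proof}
We have $z^y=a+y^{-1}bjy=a+by^{-2}j$, so by \eqref{eq:det}
\[
[z,y]=(\bar a+bj)(a+by^{-2}j)=N(a)+N(b)y^2+\bar ab(1+y^{-2})j .
\]
Now $N(a)=1+N(b)$, $1+y^2=ty$ and $1+y^{-2}=ty^{-1}$, which gives the first formula. For $\beta\in\mathbb F_q$,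
\begin{equation}\label{eq:norm}
N(1+\beta ty)=1+\beta t(y+\bar y)+\beta^2t^2=1+A_c(\beta),
\end{equation}
and the second formula follows from \eqref{eq:det} applied to $[z,y]$.
\end{proof}

\begin{lemma}\label{lem:evenper}
Let $x\in G$ and $m\ge1$. Then $[x,{}_my]$ is $f_y$-periodic if and only if $A_c^{m-1}(\beta(x))$ is $A_c$-periodic.
\end{lemma}

\begin{proof}
Put $\beta_i=A_c^i(\beta(x))$. By Lemma~\ref{lem:evenformula}, the $E$-component of $[x,{}_my]$ is $1+\beta_{m-1}ty$, which determines $\beta_{m-1}$. So $[x,{}_{m+l}y]=[x,{}_my]$ implies $\beta_{m-1+l}=\beta_{m-1}$.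

For the converse let $\Pi$ be the set of $z=a+bj\in G$ with $a=1+\beta ty$ for some $A_c$-periodic $\beta\in\mathbb F_q$. It suffices to show that $f_y$ maps the finite set $\Pi$ injectively into itself, for then $f_y$ permutes $\Pi$. For $z\in\Pi$ as above, $N(b)=A_c(\beta)$ by \eqref{eq:det} and \eqref{eq:norm}. This point is periodic, so $f_y(z)\in\Pi$ by Lemma~\ref{lem:evenformula}. The $E$-component of $f_y(z)$ determines $A_c(\beta)$, hence $\beta$, because $A_c$ permutes its periodic points, and hence $a$. Since $1$ is not periodic, $N(a)=1+A_c(\beta)\ne0$. So $t\bar ay^{-1}$ is invertible, and the $Ej$-component of $f_y(z)$ determines $b$.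
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mu=\max_{c\ne0}k(c)$, so $1\le\mu\le n$.

\emph{Upper bound.} Let $x,y\in G$ and $t=\operatorname{tr}y$. We show that $[x,{}_my]$ is periodic for some $m\le\mu+1$; then so is $[x,{}_{\mu+1}y]$. If $y=1$, take $m=1$. If $t\ne0$, take $m=k(t^2)+1$ and use Lemma~\ref{lem:evenper}. If $t=0$ and $y\ne1$, then $y^2=1$ by Cayley--Hamilton, and $z=[x,y]=y^xy$ is inverted by $y$. So $f_y$ acts on $\langle z\rangle$ as $g\mapsto g^{-2}$. Elements of $G$ of trace $0$ have order at most $2$, and the others have distinct eigenvalues in $\mathbb F_{q^2}^*$ and hence odd order. Thus $z^{-2}=[x,{}_2y]$ has odd order, $f_y$ permutes $\langle z^{-2}\rangle$, and $m=2$ works.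

\emph{Lower bound.} Let $c\ne0$, $k=k(c)$, $t=\sqrt c$ and $y=\begin{pmatrix}0&1\\1&t\end{pmatrix}\in G$. Choose $\beta_0\in\ker A_c^k\setminus\ker A_c^{k-1}$. Then $A_c^{k-1}(\beta_0)$ is a nonzero element of $\ker A_c$, so it equals $1$ and is not periodic. As $N$ is surjective, there are $a,b\in E$ with $N(b)=\beta_0$ and $N(a)=1+\beta_0$, and $x=a+bj\in G$ has $\beta(x)=\beta_0$. By Lemma~\ref{lem:evenper}, $[x,{}_ky]$ is not periodic, so the depth is at least $k+1$.

\emph{Powers of $2$.} Let $n$ be a power of $2$ and let $F$ be the squaring map of $\mathbb F_q$, so $A_1=F+1$. In $\mathbb F_2[X]$ we have $(X+1)^n=X^n+1$ and therefore $(X+1)^{n-1}=1+X+\dots+X^{n-1}$. Hence $A_1^n=F^n+1=0$, while $A_1^{n-1}$ is the trace map of $\mathbb F_q/\mathbb F_2$, which is not zero. So $\ker A_1^{n-1}\ne\ker A_1^n$ and $k(1)=n$.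
\end{proof}

\begin{example}
For $n=2$ the theorem gives $\operatorname{depth}\mathrm{PSL}(2,4)=3$. Let $n=3$. If $w\in\mathbb F_8\setminus\mathbb F_2$ and $1/c=w^2+w$, then $A_c(w)=1$, so $k(c)\ge2$. If $k(c)=3$ for some $c$, there is $\gamma$ with $A_c^2(\gamma)=1$. Then $w=A_c(\gamma)\notin\mathbb F_2$, $1/c=w^2+w$ and $\gamma^2+\gamma=w/c=w^3+w^2$, which is impossible by Example~\ref{ex:first}. So $\operatorname{depth}\mathrm{PSL}(2,8)=3$, in agreement with the known values quoted in the introduction.
\end{example}

\section{The Suzuki groups}\label{sec:suzuki}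

The order $q^2(q^2+1)(q-1)$ of $Sz(q)$, $q=2^{2n+1}$, is prime to $3$, while every $\mathrm{PSL}(2,q')$ has order divisible by $3$. So $Sz(q)$ has no section to which Theorem~\ref{thm:A} applies. The method of Section~\ref{sec:psl} does not carry over either, because the equations defining $Sz(q)$ involve the map $z\mapsto z^{2^{n+1}}$, whose degree grows with $q$.

The way out can be seen in $\mathrm{SL}_2$. Take the field $\mathbb F_2((s))$ and $\lambda=s^{-1}$, so $1/c=s^2/(1+s^4)$. For $u\in s\mathbb F_2[[s]]$ the series $z=\sum_{k\ge0}u^{2^k}$ satisfies $z^2+z=u$. Hence all the equations \eqref{eq:gamma} can be solved in $\mathbb F_2[[s]]$: when the eigenvalues of $y$ have different valuations, one can go backward as often as one likes. We do the same for the Suzuki group over a complete valued field with a square root of Frobenius. Instead of a recursion in the field we use the fact that conjugation by $y$ contracts unitriangular matrices. A transfer lemma then moves the finitely many equations that describe a tail of given length to the fields $\mathbb F_{2^{2n+1}}$.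

\subsection{Suzuki groups over a field with a square root of Frobenius}

All fields in this section have characteristic $2$. Let $J$ be the $4\times4$ antidiagonal permutation matrix and $\mathrm{Sp}_4=\{g:gJg^T=J\}$. For $g\in\mathrm{Sp}_4$ we have $g^{-1}=Jg^TJ$, hence $g^TJg=J$ and $g^T\in\mathrm{Sp}_4$; also $(\det g)^2=1$, so $\det g=1$. Let $U^+$ and $U^-$ denote the groups of upper and lower unitriangular $4\times4$ matrices, and $E_{ij}$ the matrix units. For a $4\times4$ matrix $g$, let $\tau(g)$ be the $4\times4$ matrix of the $2\times2$ minors of $g$ whose row set and column set run through $12,13,24,34$, in this order. Let $\mathrm{Frob}_m$, for $m$ a power of $2$, raise all entries to the $m$th power.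

\begin{lemma}\label{lem:tau}
For every field $k$ of characteristic $2$, the map $\tau$ is an endomorphism of $\mathrm{Sp}_4(k)$, given by polynomials over $\mathbb F_2$, and $\tau^2=\mathrm{Frob}_2$. Moreover $\tau(U^\pm)\subseteq U^\pm$, $\tau(J)=J$,
\begin{align}
&\tau(\operatorname{diag}(d_1,d_2,d_2^{-1},d_1^{-1}))=\operatorname{diag}(d_1d_2,\,d_1d_2^{-1},\,d_1^{-1}d_2,\,d_1^{-1}d_2^{-1}),\label{eq:taudiag}\\
&\tau(I+t(E_{13}+E_{24}))=I+t^2E_{14},\qquad \tau(I+tE_{14})=I+t(E_{13}+E_{24}).\label{eq:taup}
\end{align}
\end{lemma}

\begin{proof}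
Let $g\in\mathrm{Sp}_4(k)$ act on row vectors; it preserves the alternating form $\langle u,v\rangle=uJv^T$. Write $e_{ij}=e_i\wedge e_j\in\Lambda^2k^4$ and $\omega=e_{14}+e_{23}$. The kernel $K$ of the linear map $u\wedge v\mapsto\langle u,v\rangle$ is $g$-invariant and has the basis $e_{12},e_{13},e_{24},e_{34},\omega$; that $\omega$ lies in $K$ is special to characteristic $2$. If a bivector is encoded by an alternating matrix $A$, then $g$ acts by $A\mapsto g^TAg$. The bivector $\omega$ has matrix $J$, so it is fixed. Thus $g$ acts on $K/k\omega$, and its matrix in the basis $e_{12},e_{13},e_{24},e_{34}$ is $\tau(g)$. Hence $\tau$ is multiplicative. The wedge product $K\times K\to\Lambda^4k^4=k$ is invariant because $\det g=1$. It has $\omega$ in its radical ($\omega\wedge\omega=2e_1\wedge e_2\wedge e_3\wedge e_4=0$), and it pairs $e_{12}$ with $e_{34}$ and $e_{13}$ with $e_{24}$, so its Gram matrix on $K/k\omega$ is $J$. Hence $\tau(g)\in\mathrm{Sp}_4(k)$.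

We compute modulo $\omega$; basis vectors that are not mentioned are fixed.
\begin{itemize}
\item $I+t(E_{12}+E_{34})$ sends $e_{13}$ to $(e_1+te_2)\wedge(e_3+te_4)=e_{13}+t\omega+t^2e_{24}$, so its image under $\tau$ is $I+t^2E_{23}$.
\item $I+tE_{23}$ sends $e_{12}$ to $e_{12}+te_{13}$ and $e_{24}$ to $e_{24}+te_{34}$, so its image is $I+t(E_{12}+E_{34})$.
\item $I+t(E_{13}+E_{24})$ sends $e_{12}$ to $e_{12}+t\omega+t^2e_{34}$, so its image is $I+t^2E_{14}$.
\item $I+tE_{14}$ sends $e_{12}$ to $e_{12}+te_{24}$ and $e_{13}$ to $e_{13}+te_{34}$, so its image is $I+t(E_{13}+E_{24})$.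
\item $J$ interchanges $e_{12}$ with $e_{34}$ and $e_{13}$ with $e_{24}$, so $\tau(J)=J$.
\end{itemize}
The first two items show that $\tau^2$ and $\mathrm{Frob}_2$ agree on $I+t(E_{12}+E_{34})$ and $I+tE_{23}$, and on their transposes because $\tau(g^T)=\tau(g)^T$. These are the root elements for the simple roots and their negatives, and they generate $\mathrm{Sp}_4(k)$. So $\tau^2=\mathrm{Frob}_2$. Formula \eqref{eq:taudiag} is read off from the definition. Finally, a minor of an upper triangular matrix vanishes unless its row set is componentwise at most its column set. As $12\le13\le24\le34$ is a chain in this order, $\tau(U^+)\subseteq U^+$, and $\tau(U^-)\subseteq U^-$ by transposition.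
\end{proof}

Let $k$ be a field with a ring endomorphism $\theta\colon z\mapsto z^\theta$ such that $\theta^2(z)=z^2$. We write $z^{1+\theta}=zz^\theta$, $z^{\theta-1}=z^\theta z^{-1}$ and so on, and we apply $\theta$ to matrices entrywise. Since $\tau$ and $\theta$ are endomorphisms of $\mathrm{Sp}_4(k)$,
\[
G(k)=\{g\in\mathrm{Sp}_4(k):\tau(g)=\theta(g)\}
\]
is a group. For $q=2^{2n+1}$ the map $\theta_n(z)=z^{2^{n+1}}$ of $\mathbb F_q$ satisfies $\theta_n^2(z)=z^{2q}=z^2$.

\begin{lemma}\label{lem:sz}
For $(k,\theta)=(\mathbb F_q,\theta_n)$, $q=2^{2n+1}$, we have $G(\mathbb F_q)=Sz(q)$.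
\end{lemma}

\begin{proof}
Let $\Phi=\mathrm{Frob}_{2^n}\circ\tau$ on $\mathrm{Sp}_4(\overline{\mathbb F}_2)$. As $\tau$ commutes with $\mathrm{Frob}_2$, we have $\Phi^2=\mathrm{Frob}_q$. The group of fixed points of the Steinberg endomorphism $\Phi$ is ${}^2B_2(q)=Sz(q)$ (Ono; Steinberg). If $g\in G(\mathbb F_q)$, then $\Phi(g)=\mathrm{Frob}_{2^n}\mathrm{Frob}_{2^{n+1}}(g)=\mathrm{Frob}_q(g)=g$. Conversely, if $\Phi(g)=g$, then $\mathrm{Frob}_q(g)=g$, so $g$ and $\tau(g)$ have entries in $\mathbb F_q$, and $\theta_n(g)=\mathrm{Frob}_{2^{n+1}}\Phi(g)=\mathrm{Frob}_q\tau(g)=\tau(g)$.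
\end{proof}

We need three kinds of elements of $G(k)$, for any $(k,\theta)$.
\begin{itemize}
\item The diagonal elements of $G(k)$ are the matrices $M_\kappa=\operatorname{diag}(\kappa^{1+\theta},\kappa,\kappa^{-1},\kappa^{-1-\theta})$, $\kappa\in k^*$, and $M_\kappa M_{\kappa'}=M_{\kappa\kappa'}$. Indeed, by \eqref{eq:taudiag} the conditions are $d_2^\theta=d_1d_2^{-1}$ and $d_1^\theta=d_1d_2$. The first says $d_1=d_2^{1+\theta}$, and then $d_1^\theta=d_2^\theta d_2^2=d_1d_2$.
\item $J\in G(k)$, and $JM_\kappa^{-1}J=M_\kappa$, since conjugation by $J$ reverses the diagonal.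
\item $p=I+E_{13}+E_{24}+E_{14}\in G(k)$. Indeed, $p$ is the product, in either order, of $I+E_{13}+E_{24}$ and $I+E_{14}$, and $\tau$ interchanges these two elements of $\mathrm{Sp}_4$ by \eqref{eq:taup}; so $\tau(p)=p=\theta(p)$.
\end{itemize}

\subsection{Transfer to finite fields}

A morphism is \emph{dominant} if its image is dense. If $X$ is defined over $\mathbb F_{q_0}$, then $\mathrm{Frob}_{q_0^n}$ acts on $X(\overline{\mathbb F}_p)$; for $X$ in affine space it raises the coordinates to the power $q_0^n$. The following theorem is due to Hrushovski; a published proof is \cite{varshavsky}.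

\begin{theorem}\label{thm:H}
Let $X$ and $C$ be irreducible schemes of finite type over $\overline{\mathbb F}_p$, with $X$ defined over $\mathbb F_{q_0}$, and let $c=(c_1,c_2)\colon C\to X\times X$ be a morphism with $c_1$ and $c_2$ both dominant. Then for all sufficiently large $n$ there is a point $z\in C(\overline{\mathbb F}_p)$ with $c_2(z)=\mathrm{Frob}_{q_0^n}(c_1(z))$.
\end{theorem}

The hypotheses are symmetric in $c_1$ and $c_2$, so it does not matter to which of them Frobenius is applied. For $C=X$ and $c_1=c_2=\mathrm{id}$ the theorem says that $X$ has points over $\mathbb F_{q_0^n}$ for all large $n$. We apply it with $c_1$ a square root of Frobenius.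

\begin{lemma}\label{lem:transfer}
Let $L$ be a field of characteristic $2$ in which $\mathbb F_2$ is algebraically closed, and let $\theta$ be a ring endomorphism of $L$ with $\theta^2(z)=z^2$. Let $f_1,\dots,f_l\in\mathbb F_2[X_1,\dots,X_m,X_1',\dots,X_m']$. If there is $a\in L^m$ with $f_i(a,\theta(a))=0$ for all $i$, then for all large $n$ there is $b\in\mathbb F_q^m$, $q=2^{2n+1}$, with $f_i(b,\theta_n(b))=0$ for all $i$.
\end{lemma}

\begin{proof}
Let $I$ be the kernel of the homomorphism $\mathbb F_2[X,X']\to L$, $(X,X')\mapsto(a,\theta(a))$. It contains all $f_i$, and $R=\mathbb F_2[X,X']/I$ is a subring of $L$. An irreducible polynomial over $\mathbb F_2$ stays irreducible over $L$, because the coefficients of a monic factor are algebraic over $\mathbb F_2$. Hence $L\otimes\mathbb F_{2^d}$ is a field for every $d$, so $L\otimes\overline{\mathbb F}_2$ is a field and $R\otimes\overline{\mathbb F}_2$ is a domain. Thus the zero set $Y\subseteq\mathbb A^{2m}$ of $I$ over $\overline{\mathbb F}_2$ is irreducible, and it is defined over $\mathbb F_2$.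

Let $T(u,u')=(u',u^2)$, with coordinatewise squares, so that $T^2=\mathrm{Frob}_2$. The map $T$ imitates $\theta$ at the point $(a,\theta(a))$: for $f\in I$,
\[
f(T(a,\theta(a)))=f(\theta(a),\theta^2(a))=\theta\bigl(f(a,\theta(a))\bigr)=0,
\]
so $f\circ T\in I$ and $T(Y)\subseteq Y$. Since $T^2$ is bijective on $Y(\overline{\mathbb F}_2)$, so is $T$, and $T|_Y$ is dominant. Apply Theorem~\ref{thm:H} with $X=C=Y$, $c=(T,\mathrm{id})$ and $q_0=2$. For large $n$ there is $(u,u')\in Y$ with $(u,u')=\mathrm{Frob}_{2^n}(u',u^2)$, that is, $u=(u')^{2^n}$ and $u'=u^{2^{n+1}}$. Then $u^{2^{2n+1}}=u$ and $u'=\theta_n(u)$, and $b=u$ is as required.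
\end{proof}

The hypothesis on $\mathbb F_2$ cannot be dropped: for $(L,\theta)=(\mathbb F_8,\theta_1)$ the equation $X^3+X+1=0$ is solvable in $L$, but in $\mathbb F_{2^{2n+1}}$ only when $3$ divides $2n+1$.

\subsection{A complete valued field with a square root of Frobenius}

If $\theta^2$ is squaring and $\theta$ multiplies a valuation by a positive constant, that constant is $\sqrt2$. So the value group must be stable under multiplication by $\sqrt2$, and Laurent series do not suffice. Let $L=\mathbb F_2((s^{\mathbb R}))$ be the field of Hahn series: formal sums $z=\sum_{\gamma\in\mathbb R}a_\gamma s^\gamma$, $a_\gamma\in\mathbb F_2$, whose support $\{\gamma:a_\gamma\ne0\}$ is well ordered, with the natural sum and product. The valuation $v(z)$ is the least element of the support. Let $O=\{v\ge0\}$, $\mathfrak m=\{v>0\}$ and $\mathfrak m_\rho=\{v\ge\rho\}$ for $\rho\ge0$. Define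
\[
\theta\Bigl(\sum a_\gamma s^\gamma\Bigr)=\sum a_\gamma s^{\sqrt2\gamma}.
\]
We use the following properties.
\begin{itemize}
\item $\theta$ is a field automorphism with $v(z^\theta)=\sqrt2\,v(z)$, and $\theta^2(z)=\sum a_\gamma s^{2\gamma}=z^2$ because the coefficients lie in $\mathbb F_2$.
\item $L$ is complete. In a Cauchy sequence the part of the series below any fixed exponent is eventually constant, and this defines a limit with well-ordered support.
\item The residue field is $\mathbb F_2$, so $O^\times=1+\mathfrak m$, and $\mathbb F_2$ is algebraically closed in $L$: a finite subfield of $L$ lies in $O$ and embeds in the residue field.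
\end{itemize}

Let $G(O)$ be the set of elements of $G(L)$ with entries in $O$; it is a group because $g^{-1}=Jg^TJ$. It is closed under limits, since $\theta$ is continuous. For $\rho\ge0$ let $U^\pm_\rho$ be the group of elements of $U^\pm\cap G(O)$ that are congruent to $1$ modulo $\mathfrak m_\rho$; for $\rho=0$ the congruence is no condition. Put $\eta=s^{-1}$ and
\[
y=M_\eta=\operatorname{diag}\bigl(s^{-1-\sqrt2},\ s^{-1},\ s,\ s^{1+\sqrt2}\bigr).
\]
For $\eta'\in\eta O^\times$ the diagonal entries $y'_1,\dots,y'_4$ of $y'=M_{\eta'}$ have the same valuations as those of $y$, increasing with gaps $\sqrt2,2,\sqrt2$. The $(i,j)$ entry of $y'^{-1}gy'$ is $g_{ij}y'_j/y'_i$. Therefore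
\begin{equation}\label{eq:contract}
y'^{-1}U^+_\rho y'\subseteq U^+_{\rho+\sqrt2},\qquad y'U^-_\rho y'^{-1}\subseteq U^-_{\rho+\sqrt2}.
\end{equation}
To use both contractions we need elements that factor into an upper and a lower part. They form the set
\[
\Omega=\{g\in G(O):g_{44}\in O^\times\},
\]
which is stable under left multiplication by $M_\kappa$ for $\kappa\in O^\times$.

\begin{lemma}\label{lem:udl}
Over any commutative ring, a factorization $g=udw$ with $u\in U^+$, $d$ invertible diagonal and $w\in U^-$ is unique. Every $g\in\Omega$ has such a factorization with $u\in U^+_0$, $w\in U^-_0$ and $d=M_\kappa$, $\kappa\in O^\times$.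
\end{lemma}

\begin{proof}
If $udw=u'd'w'$, then $u'^{-1}u=d'w'w^{-1}d^{-1}$ is upper unitriangular and lower triangular, hence $1$; so $u=u'$, and comparing diagonals in $dw=d'w'$ gives the rest.

A matrix over a commutative ring whose trailing principal minors (lower right corners) are units has such a factorization. Adding multiples of the last row to earlier rows is left multiplication by $U^+$, and adding multiples of the last column to earlier columns is right multiplication by $U^-$. These operations preserve the trailing minors and clear the last column and row outside the corner, and one continues with the remaining block, whose trailing minors are the old ones divided by the corner entry. For $g\in\Omega$ the trailing minors of sizes $1,2,3,4$ are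
\[
g_{44},\qquad \tau(g)_{44}=g_{44}^\theta,\qquad (g^{-1})_{11}\det g=(Jg^TJ)_{11}=g_{44},\qquad \det g=1 .
\]
All are units, so $g=udw$ in $\mathrm{GL}_4(O)$. The automorphism $h\mapsto J(h^T)^{-1}J$ of $\mathrm{GL}_4$ preserves $U^+$, $U^-$ and the diagonal matrices, and its fixed points form $\mathrm{Sp}_4$. It fixes $g$, so by uniqueness it fixes $u,d,w$. Now $\tau(u)\tau(d)\tau(w)=\theta(u)\theta(d)\theta(w)$, and by Lemma~\ref{lem:tau} both sides are factorizations of the same kind. By uniqueness $u,d,w\in G(O)$. So $d=M_\kappa$, and $\kappa=d_{22}$ is a unit because $d\in\mathrm{GL}_4(O)$.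
\end{proof}

\subsection{The backward step}

By \eqref{eq:back} we must decide when $xy^{-1}$ is conjugate to $y^{-1}$. We first show that for $x\in\Omega$ it is conjugate to a diagonal element of the same size as $y^{-1}$, then that the trace identifies this element, and finally that the trace can be adjusted within a coset of the diagonal subgroup.

\begin{lemma}\label{lem:diag}
For $x\in\Omega$ there are $\eta'\in\eta O^\times$ and $g\in\Omega$ with $xy^{-1}=g^{-1}M_{\eta'}^{-1}g$.
\end{lemma}

\begin{proof}
\emph{Removing the upper factor.} If $x=udw$, conjugation by $u$ turns $xy^{-1}$ into $dwy^{-1}u=dw\,u^y\,y^{-1}$. The factor $u$ reappears as $u^y$, which is closer to $1$, so we iterate. Let $\rho_i=i\sqrt2$ and $x_0=x$. Suppose that $x_i\in\Omega$ has the factorization $x_i=u_id_iw_i$ of Lemma~\ref{lem:udl} with $u_i\in U^+_{\rho_i}$. Put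
\[
x_{i+1}=d_iw_iu_i^{\,y},\qquad\text{so that}\qquad x_{i+1}y^{-1}=u_i^{-1}(x_iy^{-1})u_i .
\]
By \eqref{eq:contract}, $u_i^{\,y}\in U^+_{\rho_{i+1}}$. So $x_{i+1}\in G(O)$ and $x_{i+1}\equiv d_iw_i$ modulo $\mathfrak m_{\rho_{i+1}}$. The $(4,4)$ entry of $d_iw_i$ is the unit $(d_i)_{44}$, so $x_{i+1}\in\Omega$. Uniqueness of the factorization over the ring $O/\mathfrak m_{\rho_{i+1}}$ gives
\[
u_{i+1}\equiv1,\qquad d_{i+1}\equiv d_i,\qquad w_{i+1}\equiv w_i\pmod{\mathfrak m_{\rho_{i+1}}}.
\]
Thus the induction continues. The products $u_0u_1\cdots u_i$ converge to some $a\in U^+_0$, the $w_i$ converge to some $w\in U_0^-$, and the $d_i$ converge to a diagonal element of $G(O)$, which is $d=M_\kappa$ with $\kappa\in O^\times$. In the limit,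
\[
a^{-1}xy^{-1}a=\lim x_iy^{-1}=dwy^{-1}=w'y'^{-1},
\]
where $w'=dwd^{-1}\in U^-_0$ and $y'=yd^{-1}=M_{\eta'}$ with $\eta'=\eta/\kappa$.

\emph{Removing the lower factor.} Let $\ell_j=y'^{\,j}w'y'^{-j}$, which lies in $U^-_{\rho_j}$ by \eqref{eq:contract}, and $b_i=\ell_i\cdots\ell_2\ell_1$. The $b_i$ converge to some $b\in U^-_{\sqrt2}$. From $y'^{-1}b_{i+1}y'=\ell_i\cdots\ell_1\ell_0=b_iw'$ we get $y'^{-1}by'=bw'$, that is, $b^{-1}y'^{-1}b=w'y'^{-1}$.

Hence $xy^{-1}=g^{-1}y'^{-1}g$ with $g=ba^{-1}\in G(O)$, and $g_{44}\equiv(a^{-1})_{44}=1$ modulo $\mathfrak m$.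
\end{proof}

\begin{lemma}\label{lem:trace}
If $\eta'\in\eta O^\times$ and $\operatorname{tr}M_{\eta'}=\operatorname{tr}y$, then $\eta'=\eta$.
\end{lemma}

\begin{proof}
Write $\eta'=\eta(1+\delta)$ with $\delta\in\mathfrak m$, and suppose $\delta\ne0$, $v(\delta)=e>0$. Put $\delta_1=(1+\delta)^{1+\theta}-1=\delta+\delta^\theta+\delta^{1+\theta}$. Since $v(\delta^\theta)=\sqrt2e>e$, we have $v(\delta_1)=e$. The diagonal entries of $M_{\eta'}$ are those of $y$ multiplied by $1+\delta_1$, $1+\delta$, $(1+\delta)^{-1}$, $(1+\delta_1)^{-1}$, and each factor differs from $1$ by an element of valuation $e$. So the diagonal entries of $M_{\eta'}-y$ have the distinct valuations $e-1-\sqrt2$, $e-1$, $e+1$, $e+1+\sqrt2$, and their sum is not $0$.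
\end{proof}

\begin{lemma}\label{lem:adjust}
For $g\in\Omega$ there is $\kappa\in O^\times$ with $\operatorname{tr}(M_\kappa gy^{-1})=\operatorname{tr}y$.
\end{lemma}

\begin{proof}
With $\mu=\kappa^{-1}$ the equation reads
\[
\mu^{1+\theta}g_{44}s^{-1-\sqrt2}+\mu g_{33}s^{-1}+\mu^{-1}g_{22}s+\mu^{-1-\theta}g_{11}s^{1+\sqrt2}=s^{-1-\sqrt2}+s^{-1}+s+s^{1+\sqrt2}.
\]
Multiplying by $s^{1+\sqrt2}$, we get the equivalent equation $\mu^{1+\theta}=g_{44}^{-1}(1+h(\mu))$, where
\[
h(\mu)=s^{\sqrt2}(1+g_{33}\mu)+s^{2+\sqrt2}(1+g_{22}\mu^{-1})+s^{2+2\sqrt2}(1+g_{11}\mu^{-1-\theta}).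
\]
Inversion and $\theta$ preserve congruences modulo $\mathfrak m_\rho$ on $O^\times$. So $h(O^\times)\subseteq\mathfrak m_{\sqrt2}$, and $\mu\equiv\mu'$ modulo $\mathfrak m_\rho$ implies $h(\mu)\equiv h(\mu')$ modulo $\mathfrak m_{\rho+\sqrt2}$. The map $\mu\mapsto\mu^{1+\theta}$ is a bijection of $O^\times$ with inverse $\mu\mapsto\mu^{\theta-1}$, because the composite in either order is $\mu\mapsto\theta^2(\mu)\mu^{-1}=\mu$. Hence our equation is the fixed-point equation of
\[
\mu\longmapsto\bigl(g_{44}^{-1}(1+h(\mu))\bigr)^{\theta-1},
\]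
which is a contraction of the complete space $O^\times$ and so has a fixed point.
\end{proof}

\begin{proposition}\label{prop:orbit}
For every $r\ge1$ there is $x\in G(L)$ with $[x,{}_ry]\in U^+y^2$.
\end{proposition}

\begin{proof}
Let $S=\{x\in\Omega:\operatorname{tr}(xy^{-1})=\operatorname{tr}y\}$.

\emph{Every $x\in S$ equals $[x',y]$ for some $x'\in S$.} Lemma~\ref{lem:diag} gives $xy^{-1}=g^{-1}M_{\eta'}^{-1}g$ with $g\in\Omega$. Since $M_{\eta'}^{-1}$ and $M_{\eta'}$ have the same trace, $\operatorname{tr}M_{\eta'}=\operatorname{tr}y$, so $M_{\eta'}=y$ by Lemma~\ref{lem:trace} and $x=[g,y]$. By Lemma~\ref{lem:adjust} there is $\kappa\in O^\times$ with $x'=M_\kappa g\in S$, and $[x',y]=[g,y]$ because $M_\kappa$ centralizes $y$.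

\emph{There is $x_1\in S$ with $[x_1,y]\in U^+y^2$.} The element $J$ has $[J,y]=y^2$, but $J_{44}=0$, so $J\notin\Omega$. This is the reason for introducing $p$: we have $(Jp)_{44}=p_{14}=1$, so $Jp\in\Omega$. By Lemma~\ref{lem:adjust} there is $\kappa\in O^\times$ with $x_1=M_\kappa Jp\in S$, and
\[
[x_1,y]=(y^{-1})^{Jp}\,y=p^{-1}yp\,y=p^{-1}(ypy^{-1})\,y^2\in U^+y^2 .
\]

Now choose $x_2,\dots,x_r\in S$ with $[x_{i+1},y]=x_i$. Then $[x_r,{}_ry]=[x_1,y]\in U^+y^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
As $V_0\subseteq V_1$, we may assume $r\ge1$. Take as unknowns the entries of a $4\times4$ matrix $x$ and three further elements $h,h^*,\zeta$, and impose the equations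
\begin{enumerate}
\item[(i)] $xJx^T=J$ and $\tau(x)=\theta(x)$;
\item[(ii)] $hh^*=1$ and $(h+1)\zeta=1$;
\item[(iii)] the matrix $[x,{}_ry_h]\,y_h^{-2}$ is upper unitriangular, where $y_h=\operatorname{diag}(hh^\theta,h,h^*,h^*(h^*)^\theta)$ and all inverses are computed by the formula $g^{-1}=Jg^TJ$.
\end{enumerate}
These are polynomial equations over $\mathbb F_2$ in the unknowns and their $\theta$-images. By Proposition~\ref{prop:orbit} they have a solution in $L$, with $h=\eta\ne1$. By Lemma~\ref{lem:transfer} they have a solution in $(\mathbb F_q,\theta_n)$, $q=2^{2n+1}$, for all large $n$. By Lemma~\ref{lem:sz} it consists of elements $x$ and $y_h=M_h$ of $Sz(q)$ with $h\ne1$ and $[x,{}_ry_h]\in U^+y_h^2$. Let $B$ and $U$ be the groups of upper triangular and upper unitriangular matrices in $Sz(q)$. The $(2,2)$ entry of $[x,{}_ry_h]$ is $h^2\ne1$, so $[x,{}_ry_h]\in B\setminus U$, and $Sz(q)\notin V_r$ by Lemma~\ref{lem:basic}(c).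
\end{proof}

\section{Reduction to the three families}\label{sec:cfsg}

By the classification, a nonabelian finite simple group is, with finitely many exceptions, an alternating group or a group of Lie type over some $\mathbb F_q$. The latter are the untwisted groups of types $A_l,B_l,C_l,D_l,E_6,E_7,E_8,F_4,G_2$ and the twisted groups ${}^2A_l(q)$, ${}^2D_l(q)$, ${}^3D_4(q)$, ${}^2E_6(q)$, ${}^2B_2(q)$, ${}^2G_2(q)$, ${}^2F_4(q)$. The types of unbounded rank give the classical groups $\mathrm{PSL}_N(q)$, $\mathrm{PSU}_N(q)$, $\mathrm{PSp}_N(q)$ and $\mathrm P\Omega^{(\pm)}_N(q)$, where $N$ is the dimension of the natural module.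

\begin{lemma}\label{lem:rank}
A simple classical group with natural module of dimension $N\ge12$ contains $A_l$ for some $l\ge\frac N2-1$.
\end{lemma}

\begin{proof}
For $\mathrm{PSL}_N(q)$ and $\mathrm{PSU}_N(q)$ take the even permutation matrices, with $l=N$. They have determinant $1$ and preserve the standard Hermitian form. In the symplectic and orthogonal cases the natural module is an orthogonal sum of $W\oplus W^*$, where $W$ is a maximal totally singular subspace, and of a complement of dimension at most $2$; so $l=\dim W\ge\frac N2-1$. The form on $W\oplus W^*$ is $((w,\phi),(w',\phi'))\mapsto\phi'(w)-\phi(w')$ in the symplectic case and the quadratic form $(w,\phi)\mapsto\phi(w)$ in the orthogonal case. The group $\mathrm{GL}(W)$, acting naturally on $W$, dually on $W^*$ and trivially on the complement, preserves the form, and it contains $A_l$ as permutation matrices. Since $l\ge5$, the group $A_l$ is perfect and so lies in the derived group of the isometry group, whose quotient by scalars is the simple group in question. In all cases $A_l$ is simple and nonabelian,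 so it meets the scalars trivially and embeds in the quotient.
\end{proof}

For the remaining groups we recall the notation of \cite{carter}. An untwisted group over a field $K$ is generated by root subgroups $X_\alpha=\{x_\alpha(t):t\in K\}$, one for each root $\alpha$, and $U$, $V$ are the subgroups generated by the $X_\alpha$ with $\alpha$ positive, respectively negative. By Chevalley's commutator formula $X_\alpha$ and $X_\beta$ commute if $\alpha+\beta$ is neither $0$ nor a root. There is a homomorphism of $\mathrm{SL}_2(K)$ onto $\langle X_\alpha,X_{-\alpha}\rangle$, with nontrivial image, that carries the elementary matrices to the $x_{\pm\alpha}(t)$ \cite[Theorem 6.3.1]{carter}. A twisted group is generated by the groups $U^1,V^1$ of fixed points on $U,V$ of an automorphism $\sigma$ that permutes the root subgroups according to a symmetry of the diagram \cite[Chapter 13]{carter}.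

\begin{lemma}\label{lem:section}
A simple group of Lie type over $\mathbb F_q$ with $q\ge4$, in the notation above, is $Sz(q)$ or has a section $\mathrm{PSL}(2,q)$.
\end{lemma}

\begin{proof}
For $q\ge4$ every proper normal subgroup of $\mathrm{SL}_2(q)$ is central, so every nontrivial homomorphic image of $\mathrm{SL}_2(q)$ has $\mathrm{PSL}(2,q)$ as a quotient. It suffices to find such an image, or $\mathrm{PSL}(2,q)$ itself, in each group other than ${}^2B_2(q)=Sz(q)$.

\emph{Untwisted groups.} Take $\langle X_\alpha,X_{-\alpha}\rangle$.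

\emph{${}^2A_{N-1}(q)=\mathrm{PSU}_N(q)$, $N\ge3$.} Let $\mathrm{SU}_2(q)\cong\mathrm{SL}_2(q)$ act on a nondegenerate $2$-space and trivially on its orthogonal complement. It contains no scalar other than $1$, so it embeds in $\mathrm{PSU}_N(q)$.

\emph{${}^2D_l(q)=\mathrm P\Omega^-_{2l}(q)$ with $l\ge4$, ${}^3D_4(q)$, ${}^2E_6(q)$.} Here $K$ is $\mathbb F_{q^2}$ or $\mathbb F_{q^3}$, and in the standard description $\sigma(x_{\pm\alpha}(t))=x_{\pm\bar\alpha}(t^q)$ for simple roots $\alpha$, where $\alpha\mapsto\bar\alpha$ is the diagram symmetry. In each case the symmetry fixes a simple root $\alpha$ (for instance the branch node). The elements $x_{\pm\alpha}(t)$ with $t\in\mathbb F_q$ lie in $U^1$ and $V^1$. They generate the image of $\mathrm{SL}_2(q)\le\mathrm{SL}_2(K)$, which is nontrivial because the kernel on $\mathrm{SL}_2(K)$ is central.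

\emph{${}^2G_2(q)$.} The centralizer of an involution is $2\times\mathrm{PSL}(2,q)$ (Ree, Ward).

\emph{${}^2F_4(q)$, $q=2^{2n+1}$.} Here $K=\mathbb F_q$ and $\sigma^2=1$. No simple root is fixed, so we use a diagonal subgroup. Let $\alpha,\bar\alpha$ be the two end nodes of the $F_4$ diagram, which the symmetry interchanges, and let $H=\langle X_\alpha,X_{-\alpha}\rangle$. As $q$ is even, $\mathrm{SL}_2(q)=\mathrm{PSL}(2,q)$ is simple and $H\cong\mathrm{SL}_2(q)$. The nodes $\alpha,\bar\alpha$ are not adjacent, so $\pm\alpha\pm\bar\alpha$ are not roots, and $H$ commutes with $\sigma(H)=\langle X_{\bar\alpha},X_{-\bar\alpha}\rangle$. Hence $g\mapsto g\,\sigma(g)$ is a homomorphism on $H$, and its values are fixed by $\sigma$ because $\sigma(g\sigma(g))=\sigma(g)g$. It maps $X_\alpha$ into $U^1$ and $X_{-\alpha}$ into $V^1$, so its image lies in ${}^2F_4(q)$. An element $g=\sigma(g)^{-1}$ of the kernel lies in $H\cap\sigma(H)$, hence in the center of $H$, which is trivial.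
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $V_0\subseteq V_1\subseteq V_2$, we may assume $r\ge2$. By Lemma~\ref{lem:alt}, $V_r$ contains $A_l$ for only finitely many $l$. By Lemmas~\ref{lem:rank} and \ref{lem:basic}(b), the simple classical groups in $V_r$ have bounded dimension $N$, so the simple groups of Lie type in $V_r$ have bounded rank. By Theorems~\ref{thm:A} and \ref{thm:B} there is a bound $q_0\ge4$ such that $V_r$ contains neither $\mathrm{PSL}(2,q)$ nor $Sz(q)$ for $q>q_0$. By Lemmas~\ref{lem:section} and \ref{lem:basic}(b), every simple group of Lie type in $V_r$ has $q\le q_0$. There are only finitely many groups of Lie type with bounded rank and bounded $q$, and the classification leaves only finitely many further groups.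
\end{proof}

\begin{thebibliography}{9}

\bibitem{carter}
Carter, \emph{Simple Groups of Lie Type}.

\bibitem{engel}
\emph{Simple Groups Of Small Engel Depth},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F660EA92355FBF44379ABC4950CA6581/\allowbreak S0004972700003117a.pdf/\allowbreak simple\_groups\_of\_small\_engel\_depth.pdf}

\bibitem{varshavsky}
Y.~Varshavsky, \emph{Intersection of a correspondence with a graph of Frobenius}, J. Algebraic Geom. \textbf{27} (2018), 1--20.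

\end{thebibliography}
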